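# Index-two chains in a free group: a box space that embeds in Hilbert space without property A

## 1. Parity cochains on a free group

Everything in this lecture is built from one object: a rule that assigns a bit to each edge of a finite Cayley graph of a free group, and the function on the group obtained by adding these bits along paths. I set this object up first, then show how it doubles when one passes to a subgroup of index two, and in Section 3 say what all this is for.

Let $G$ be free on a finite set $S$ with $|S|=d\ge 2$, and let $|g|$ be the reduced word length. The letters $L,L'$ always denote normal subgroups of $G$ of finite index. Recall that such an $L$ is free, of finite rank $1+[G:L](d-1)\ge 2$.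

**Definition.** $A_L$ is the space of functions $G\to\mathbb F_2$ that are constant on cosets of $L$. A *cochain* of level $L$ is a family $c=(c_s)_{s\in S}$ of functions in $A_L$, and $C_L=A_L^S$ is the finite $\mathbb F_2$-vector space of these. For $f:G\to\mathbb F_2$ put $(\delta f)_s(x)=f(xs)+f(x)$.

If $L'\subseteq L$, then $A_L\subseteq A_{L'}$ and $C_L\subseteq C_{L'}$. Think of $c_s(x)$ as a bit on the edge joining $x$ to $xs$ in the Cayley graph of $G$. That graph is a tree, so for every family $c$ of functions $c_s:G\to\mathbb F_2$ there is a unique $w_c:G\to\mathbb F_2$ with $w_c(1)=0$ and $\delta w_c=c$, and it is linear in $c$. Concretely,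
$$w_c(xg)+w_c(x)=\text{the sum of the bits of } c \text{ along the path from } x \text{ reading the word } g, \tag{1}$$
where an edge contributes the same bit in either direction.

**The cocycle rule.** Let $c\in C_L$ and $n\in L$. The function $x\mapsto w_c(nx)+w_c(n)$ vanishes at $1$, and its $\delta$ at $x$ is $c_s(nx)=c_s(x)$. By uniqueness it is $w_c$. Applying this to $xn=(xnx^{-1})x$ as well, we get
$$w_c(nx)=w_c(n)+w_c(x),\qquad w_c(xn)=w_c(xnx^{-1})+w_c(x)\qquad(n\in L,\ x\in G).\tag{2}$$
So $\chi_c:=w_c|_L$ is a homomorphism $L\to\mathbb F_2$. If we view $c$ in $C_{L'}$ with $L'\subseteq L$, its homomorphism is the restriction of $\chi_c$ to $L'$.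

**Definition.** $\Phi(L)$ is the intersection of the kernels of all homomorphisms $L\to\mathbb F_2$. It is characteristic in $L$, hence normal in $G$, and $L/\Phi(L)$ is a finite elementary abelian 2-group because $L$ is finitely generated. If $L'\subseteq L$ then $\Phi(L')\subseteq\Phi(L)$, since homomorphisms restrict.

For a subspace $D\subseteq C_L$ and a subgroup $\Phi(L)\le N\le L$ put
$$K_L(D)=\{n\in L:\chi_c(n)=0\ \forall c\in D\},\qquad D_L(N)=\{c\in C_L:\chi_c|_N=0\}.$$
Let $G$ act on cochains by $(gc)_s(x)=c_s(g^{-1}x)$; since $L$ is normal, this preserves $C_L$.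

**Lemma 1.** (i) $c\mapsto\chi_c$ induces an isomorphism $C_L/\delta A_L\cong\mathrm{Hom}(L,\mathbb F_2)=\mathrm{Hom}(L/\Phi(L),\mathbb F_2)$.
(ii) $D\mapsto K_L(D)$ and $N\mapsto D_L(N)$ are mutually inverse, inclusion-reversing bijections between subspaces $\delta A_L\subseteq D\subseteq C_L$ and subgroups $\Phi(L)\le N\le L$, and $[K_L(D):K_L(D')]=|D'/D|$ for $D\subseteq D'$.
(iii) $\chi_{gc}(n)=\chi_c(g^{-1}ng)$. Consequently $D$ is $G$-invariant iff $K_L(D)$ is normal in $G$.

*Proof.* (i) By (2), $\chi_c=0$ iff $w_c\in A_L$. If $w_c\in A_L$ then $c=\delta w_c\in\delta A_L$; if $c=\delta f$ with $f\in A_L$, then $w_c=f+f(1)\in A_L$. So the kernel is $\delta A_L$. For surjectivity let $\chi:L\to\mathbb F_2$ be a homomorphism, choose representatives $x_i$ of the cosets $Lx_i$, including $1$, and set $w(nx_i)=\chi(n)$. Then $w(nx)=\chi(n)+w(x)$ for all $n\in L$, $x\in G$, so $c=\delta w$ satisfies $c_s(nx)=w(nxs)+w(nx)=c_s(x)$. Thus $c\in C_L$; since $w(1)=0$ we have $w_c=w$ and $\chi_c=\chi$.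

(ii) By (i), $C_L/\delta A_L$ is the dual of the finite $\mathbb F_2$-space $L/\Phi(L)$. The statement is the usual duality between subspaces of a finite-dimensional space and annihilators in its dual.

(iii) The function $x\mapsto w_c(g^{-1}x)+w_c(g^{-1})$ vanishes at $1$ and has $\delta$ equal to $gc$, so it is $w_{gc}$. For $n\in L$, (2) gives $w_c(g^{-1}n)=w_c\big((g^{-1}ng)g^{-1}\big)=\chi_c(g^{-1}ng)+w_c(g^{-1})$, hence $\chi_{gc}(n)=\chi_c(g^{-1}ng)$. If $D$ is invariant and $n\in K_L(D)$, then $\chi_c(g^{-1}ng)=\chi_{gc}(n)=0$ for $c\in D$, so $K_L(D)$ is normal. If $N=K_L(D)$ is normal and $c\in D=D_L(N)$, then $\chi_{gc}$ vanishes on $N$, so $gc\in D$. $\square$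

**Example 1.** Let $S=\{a,b\}$ and $L=G$. Then $A_G$ consists of constants, $\delta A_G=0$, and $C_G$ has basis $1_a,1_b$, where $1_a$ has bit $1$ on all $a$-edges and $0$ on all $b$-edges. The function $w_{1_a}$ is the parity of the exponent sum of $a$. Here $G/\Phi(G)=(\mathbb Z/2)^2$, and the subspace spanned by $1_a$ corresponds to the subgroup of index two on which the $a$-exponent is even.

## 2. Doubling along a subgroup of index two

Let $L'<L$ be normal subgroups of $G$ of finite index with $[L:L']=2$. By Lemma 1 there is $c^\circ\in C_L$ such that $\chi_{c^\circ}:L\to\mathbb F_2$ has kernel $L'$. Put $y=w_{c^\circ}$. For $f:G\to\mathbb F_2$ write $(gf)(x)=f(g^{-1}x)$; the product $yc$ is the cochain $(yc)_s(x)=y(x)c_s(x)$. We measure the size of a cochain by its *density*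
$$\mathrm{dens}(c)=\sum_{s\in S}P_{x\in G/L}\big(c_s(x)=1\big)\qquad(c\in C_L),$$
where $P_x$ is uniform probability. The density does not change if $c$ is viewed at a deeper level; it is at most $d$, and positive if $c\ne0$.

**Lemma 2.** (a) $y\in A_{L'}$, $\ y(nx)=y(x)+\chi_{c^\circ}(n)$ for $n\in L$, and $gy+y\in A_L$ for every $g\in G$.
(b) $A_{L'}=A_L\oplus yA_L$ and $C_{L'}=C_L\oplus yC_L$.
(c) $y\,\delta A_L\subseteq C_L+\delta A_{L'}$ and $\delta A_{L'}\subseteq C_L+y\,\delta A_L$.
(d) If $D$ is a $G$-invariant subspace with $\delta A_L\subseteq D\subseteq C_L$, then $E=C_L\oplus yD$ is $G$-invariant and $\delta A_{L'}\subseteq E\subseteq C_{L'}$. For $D=\delta A_L$ one has $K_{L'}(E)=\Phi(L)$; for $D=C_L$ one has $K_{L'}(E)=\Phi(L')$.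
(e) For every $z\in\Phi(L)$ there is $\bar z\in L$ with $\chi_{yc}(z)=\chi_c(\bar z)$ for all $c\in C_L$.
(f) $\mathrm{dens}(yc)=\tfrac12\mathrm{dens}(c)$ for $c\in C_L$.

*Proof.* (a) The formula is (2), and taking $n\in L'$ gives $y\in A_{L'}$. For $n\in L$,
$$y(g^{-1}nx)=y\big((g^{-1}ng)\,g^{-1}x\big)=\chi_{c^\circ}(g^{-1}ng)+y(g^{-1}x)=\chi_{c^\circ}(n)+y(g^{-1}x),$$
because $L'$ is normal in $G$ and $\chi_{c^\circ}$ is the only nonzero homomorphism with kernel $L'$. So $gy$ and $y$ change by the same amount under $x\mapsto nx$, and their sum is $L$-invariant.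

(b) Fix $t\in L\setminus L'$; then $t^2\in L'$ and $y(tx)=y(x)+1$. For $f\in A_{L'}$ let $f'(x)=f(tx)+f(x)$. Both $f'$ and $f+yf'$ are $L'$-invariant (for $n\in L'$, $f(tnx)=f(tnt^{-1}\,tx)=f(tx)$). Also $f'(tx)=f(t^2x)+f(tx)=f'(x)$, and
$$(f+yf')(tx)=f(tx)+y(x)f'(x)+f'(x)=f(x)+y(x)f'(x).$$
Since $L=L'\cup L't$, both lie in $A_L$, and $f=(f+yf')+yf'$. The sum is direct: if $f'\in A_L$ and $yf'\in A_L$, comparing values at $tx$ and $x$ gives $f'=0$. Apply this to each $c_s$ for the second statement.

(c) For $f\in A_L$,
$$\delta(yf)_s(x)=\big(y(x)+c^\circ_s(x)\big)f(xs)+y(x)f(x)=y(x)(\delta f)_s(x)+c^\circ_s(x)f(xs).$$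
The last term, as a function of $x$, is in $A_L$. So $y\,\delta f\in\delta(yf)+C_L$ and $\delta(yf)\in y\,\delta f+C_L$. The first gives the first inclusion. The second, with $A_{L'}=A_L\oplus yA_L$ and $\delta A_L\subseteq C_L$, gives the other.

(d) The inclusion $\delta A_{L'}\subseteq E$ follows from (c). Invariance: for $c\in D$, $g(yc)=(gy)(gc)=y\cdot gc+(gy+y)\,gc$; the first term is in $yD$, and by (a) the second is in $C_L$. If $D=\delta A_L$, the two inclusions in (c) say $E=C_L+\delta A_{L'}$. At level $L'$ the space $\delta A_{L'}$ gives zero characters, so $K_{L'}(E)=L'\cap\Phi(L)=\Phi(L)$; note that $\Phi(L)\subseteq L'$, since $L'$ is the kernel of a homomorphism to $\mathbb F_2$. If $D=C_L$, then $E=C_{L'}$ by (b).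

(e) Since $\Phi(L)\subseteq L'$ and $yc\in C_{L'}$, the map $\theta(c)=\chi_{yc}(z)$ is a well-defined linear functional on $C_L$. If $c\in\delta A_L$, then $yc\in C_L+\delta A_{L'}$ by (c); the first part is killed by $z\in\Phi(L)$, the second by any element of $L'$. So $\theta$ vanishes on $\delta A_L$, and by Lemma 1(i) it is evaluation at some $\bar z\in L$.

(f) Translation $x\mapsto tx$ by $t\in L\setminus L'$ on $G/L'$ preserves each $c_s$ and exchanges $\{y=0\}$ with $\{y=1\}$. So exactly half of the points with $c_s=1$ have $y=1$. $\square$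

**Example 2.** Let $S=\{a,b\}$, $L=G$, $c^\circ=1_a$, so $L'$ is the subgroup with even $a$-exponent, and $y$ is the parity of the $a$-exponent. The Cayley graph of $G/L'$ has two vertices $0,1$ (the values of $y$), two $a$-edges $0\to1$ and $1\to0$, and a $b$-loop at each vertex. The cochain $y1_a$ is the indicator of the $a$-edge leaving $1$, and $y1_b$ that of the $b$-loop at $1$. The group $L'$ has basis $a^2,\,b,\,aba^{-1}$. The flag $0\subset\langle1_a\rangle\subset C_G$ produces
$$E_0=C_G,\qquad E_1=\langle 1_a,1_b,y1_a\rangle,\qquad E_2=C_{L'},$$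
with subgroups $\Phi(G)\supset K_{L'}(E_1)\supset\Phi(L')$ of index $4,8,16$ in $G$. On $L'$ the character of $1_a$ is zero. The character of $1_b$ takes the values $0,1,1$ on the basis, and that of $y1_a$ the values $1,0,0$. Both vanish on $[a,b]=(aba^{-1})b^{-1}$, so $G/K_{L'}(E_1)$ is abelian; $y1_b$ takes the value $1$ on $[a,b]$, so $G/\Phi(L')$ is not. As for (e): $z=a^2$ has $\chi_{y1_a}(z)=1$, $\chi_{y1_b}(z)=0$, so $\bar z=a$ works; $z=[a,b]$ has values $0,1$, so $\bar z=b$ works.

## 3. Slowly growing box spaces

**Definition.** Let $G$ be any finitely generated residually finite group with finite generating set $S$, and $G=N_0\supseteq N_1\supseteq\cdots$ finite-index normal subgroups with $\bigcap_nN_n=\{e\}$. The *box space* $\square_{(N_n)}G$ is the disjoint union of the Cayley graphs $\mathrm{Cay}(G/N_n,\bar S)$, each with its word metric, where the distance between distinct components is at least the maximum of their diameters and tends to infinity: for each $r$ only finitely many pairs of distinct components are at distance $\le r$.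 Its coarse geometry does not depend on the choices.

For example, $G=\mathbb Z$ with $N_n=2^n\mathbb Z$ gives a disjoint union of cycles of length $2^n$. Lengths in the quotients are $|g|_N=\min_{n\in N}|gn|$, and $d(g,h)=|g^{-1}h|_N$.

**Definition.** A map $F$ from a metric space $X$ to a Hilbert space is a *coarse embedding* if for every $r$ there is $R$ such that $d(x,y)\le r$ implies $\|F(x)-F(y)\|\le R$, and $\|F(x)-F(y)\|\le r$ implies $d(x,y)\le R$.

**Definition.** $X$ has Yu's *property A* if for all $r_0,\varepsilon>0$ there are $r$ and finite nonempty sets $A_x\subseteq B(x,r)\times\mathbb N$ $(x\in X)$ with $|A_x\triangle A_y|\le\varepsilon|A_x\cap A_y|$ whenever $d(x,y)\le r_0$.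

A bounded space has property A: fix a point $x_0$ and take all $A_x=\{(x_0,1)\}$. By Guentner's theorem (J. Roe, *Lectures on Coarse Geometry*, Prop. 11.39), a box space of $G$ has property A iff $G$ is amenable. There are box spaces that coarsely embed into a Hilbert space but do not have property A (Arzhantseva, Guentner and Špakula; further examples by Khukhro). Sawicki's question, from the report "Mini-Workshop: Superexpanders and Their Coarse Geometry", asks whether such a box space can grow slowly: can one also have $\sup_n[N_n:N_{n+1}]<\infty$? The answer is yes, and index $2$ at every step is possible.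

**Theorem A.** Let $G$ be free on a finite set $S$, $|S|=d\ge2$. There is a chain $G=L_0>L_1>L_2>\cdots$ of normal subgroups of $G$ with $[L_n:L_{n+1}]=2$ for all $n$ and $\bigcap_nL_n=\{e\}$, such that for all large $n$ there are maps $F_n$ from $G/L_n$ (word metric $d$ from $S$) to Hilbert spaces and numbers $b_n\to\infty$ with
$$\min\big(d(g,h),b_n\big)\le\|F_n(g)-F_n(h)\|^2\le 2\,d(g,h)\qquad(g,h\in G/L_n).\tag{3}$$
Consequently $\square_{(L_n)}G$ coarsely embeds into a Hilbert space. It does not have property A.

The bound $2$ is optimal, since a strictly decreasing chain has indices $\ge2$.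

**Theorem B.** A finitely generated virtually free group $G$ has a box space with $\sup_n[N_n:N_{n+1}]<\infty$ that coarsely embeds into Hilbert space but fails property A if and only if $G$ is not virtually cyclic (finite groups count as virtually cyclic).

**Proposition C.** If $\sup_n[N_n:N_{n+1}]\le B<\infty$ for a chain as in the question (for any $G$), then $G$ has a finite-index normal subgroup $G_0$ such that all $G_0/(G_0\cap N_n)$ are nilpotent, with orders divisible only by primes $\le B$.

The chain $2^n\mathbb Z$ in $\mathbb Z$ has all indices $2$, but $\mathbb Z$ is amenable, so its box space has property A. We must work in a nonamenable group; there property A fails for free, and the difficulty is the embedding. From here to the end of Section 8, $G$ is again free on $S$.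

## 4. Edges crossed an odd number of times

Let $X_L=\mathrm{Cay}(G/L,S)$, with edges $e=(x,s)\in G/L\times S$ joining $x$ to $xs$ (loops and multiple edges allowed). Let $1_e\in C_L$ be the indicator of $e$; the $1_e$ span $C_L$. Put $\gamma(L)=\min\{|g|:1\ne g\in L\}$. For $x,g\in G$ let $T_x(g)$ be the set of edges traversed an odd number of times by the path in $X_L$ from $xL$ reading the reduced word $g$. By (1),
$$e\in T_x(g)\iff w_{1_e}(xg)\ne w_{1_e}(x).\tag{4}$$
By (2) and normality of $\Phi(L)$, $T_x(g)$ depends only on the coset $g\Phi(L)$. Every vertex has even degree in $T_x(g)$ (loops count twice), except that $xL$ and $xgL$, when different, have odd degree: each passage of the path through a vertex uses two edge ends, and edges crossed an even number of times do not change parities.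

**Lemma 3.** Let $\gamma=\gamma(L)$.
(i) A set of fewer than $\gamma$ edges of $X_L$ is a forest.
(ii) If $g\in L\setminus\Phi(L)$, then at least $\gamma$ edges $e$ satisfy $\chi_{1_e}(g)=1$.
(iii) $\min(\gamma,|g|_{\Phi(L)})\le|T_x(g)|\le|g|$ for all $x,g\in G$.
(iv) $\gamma(\Phi(L))\ge2\gamma(L)$.

*Proof.* (i) If the set is not a forest, it contains a simple closed path (distinct vertices, distinct edges, positive length). The word it reads is nonempty and reduced, because $ss^{-1}$ or $s^{-1}s$ would traverse one edge twice. The word represents an element of $L$, so its length is $\ge\gamma$.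

(ii) By (4) with $x=1$, these edges form $T_1(g)$. As $g\notin\Phi(L)$, some cochain detects $g$, and the $1_e$ span $C_L$, so $T_1(g)\ne\emptyset$. As $g\in L$, all degrees are even. A forest with an edge has a vertex of degree one, so $T_1(g)$ is not a forest, and (i) applies.

(iii) The upper bound is clear. Let $t=|T_x(g)|<\gamma$. Then $T_x(g)$ is a forest whose only possible odd-degree vertices are $xL$ and $xgL$. Each component with an edge has at least two leaves. So $T_x(g)$ is empty if $xL=xgL$; otherwise there is exactly one such component, it has exactly two leaves, and it is a simple path from $xL$ to $xgL$. Let $h$ be the word this path reads; it is reduced, as in (i), so $|h|=t$. The path reading $g$ and then $h^{-1}$ from $xL$ is closed and traverses every edge an even number of times. Hence $n=xgh^{-1}x^{-1}\in L$, and $w_{1_e}(nx)=w_{1_e}(xgh^{-1})=w_{1_e}(x)$, that is, $\chi_{1_e}(n)=0$ for all $e$. So $n\in\Phi(L)$, hence $gh^{-1}\in\Phi(L)$ by normality, $g\in\Phi(L)h=h\Phi(L)$, and $|g|_{\Phi(L)}\le t$.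

(iv) Let $1\ne g\in\Phi(L)$. The path from $1$ reading the reduced word $g$ is closed in $X_L$, and by (4) it traverses each edge an even number of times. So its set $Y$ of traversed edges has $|Y|\le|g|/2$. A closed path of positive length in a forest backtracks at a vertex farthest from its start; this path reads a reduced word and never backtracks. So $Y$ is not a forest, and $|Y|\ge\gamma(L)$ by (i). $\square$

**By hand in $\mathbb Z$.** The same parity count makes sense for $\mathbb Z$ and $L=2^n\mathbb Z$, where $X_L$ is a cycle with $2^n$ edges. For $0\le g\le2^n$ the path crosses $g$ edges once each. For $2^n\le g\le2^{n+1}$ it crosses $g-2^n$ edges twice and $2^{n+1}-g$ edges once. So $|T_x(g)|$ is exactly the length of $g$ in $\mathbb Z/2^{n+1}$.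

**The chain of iterated $\Phi$.** Average over $x$: put $\psi'(g)=E_x|T_x(g)|$. We shall see in Section 7 that $\psi'(g^{-1}h)$ is a squared Hilbert distance. By Lemma 3(iii), $\min(\gamma(L),|g|_{\Phi(L)})\le\psi'(g)\le|g|_{\Phi(L)}$ on $G/\Phi(L)$, and by (iv) $\gamma(\Phi^j(G))\ge2^j$. So the chain $\Phi^j(G)$ already gives a box space that embeds coarsely. But $[\Phi^j(G):\Phi^{j+1}(G)]=2^{\mathrm{rank}\,\Phi^j(G)}$ is unbounded.

**Refining, and where it stops.** Refining this chain to steps of index $2$ is easy algebraically. The group $G/\Phi^{j+1}(G)$ is a finite 2-group, and a nontrivial normal subgroup of a 2-group contains a central element of order $2$; so between $\Phi^{j+1}(G)$ and $\Phi^j(G)$ one can insert subgroups normal in $G$ with steps of index $2$. The trouble is the quotients by the inserted groups. Let $N<\Phi(L)$ be inserted. Then $\psi'$ is defined on $G/N$, but it vanishes on $\Phi(L)$: elements $z\in\Phi(L)\setminus N$, which are far from $1$ in $G/N$ (at distance $\ge 2\gamma(L)$), are invisible. Already for $L=G$,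 $d=2$, the word $[a,b]$ crosses each loop of $X_G$ twice. Edge indicators of deeper graphs would see $z$, but $w_{1_e}$ must be constant on cosets of $N$ to be usable, and for those edges in general it is not. We need other cochains that detect every such $z$, at a price we control. Section 5 makes the price precise.

## 5. The price of detecting an element

The upper bound in (3) will cost us total density, and the lower bound will come from how often elements are detected. So for $\Phi(L)\le N<L$, with $N$ normal in $G$, and a measure $\mu\ge0$ on $D_L(N)\setminus\{0\}$ we put $|\mu|=\sum_c\mu(c)\,\mathrm{dens}(c)$, and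
$$\rho(L,N)=\max_{|\mu|\le1}\ \min_{z\in L\setminus N}\ \mu\{c:\chi_c(z)=1\}.$$
For $c\in D_L(N)$ the value $\chi_c(z)$ depends only on $zN$, so the minimum is over finitely many classes. Each mass is at most $1/\mathrm{dens}(c)$, so the maximum exists by compactness.

**Example 3.** $S=\{a,b\}$, $L=G$, $N=\Phi(G)$. The cochains $1_a,1_b,1_a+1_b$ have densities $1,1,2$. With masses $p,q,r$ the classes of $a$, $b$, $ab$ are detected with mass $p+r$, $q+r$, $p+q$. Since $(p+r)+(q+r)=p+q+2r\le1$, the minimum is at most $\frac12$, and $p=q=\frac12$, $r=0$ attains it. So $\rho(G,\Phi(G))=\frac12$.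

**The uniform measure, which does not grow.** Put mass $\frac1{d|D|}$ at each nonzero $c$ in $D=D_L(N)$. Since $\mathrm{dens}(c)\le d$, we have $|\mu|\le1$. For $z\in L\setminus N$ evaluation $c\mapsto\chi_c(z)$ is a nonzero linear functional on $D$ by duality, so half of $D$ detects $z$. Hence, always,
$$\rho(L,N)\ge\frac1{2d}.\tag{5}$$
This is the natural choice for an arbitrary inserted $N$, and it gives only a constant. To get (3) with $b_n\to\infty$ we need $\rho\to\infty$, so the subgroups must be chosen so that cheap detecting cochains exist. Here Lemma 2 enters. Multiplication by $y$ halves the density, by (f), while detection is transported faithfully, by (e). If we insert subgroups corresponding to $C_L\oplus yD$, we gain a factor $2$ on the part $yD$, and the part $C_L$ is served by edge indicators and Lemma 3(ii). Spending a quarter of the budget on edges leaves the factor $2\cdot\frac34=\frac32>1$.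

**Lemma 4.** (a) *Monotonicity.* If $\Phi(L)\le N<L'\le L$, all normal in $G$, then $\rho(L',N)\ge\rho(L,N)$.
(b) *Doubling.* Let $[L:L']=2$ and $y$ be as in Section 2, let $M$ be normal in $G$ with $\Phi(L)\le M\le L$, and put $N=K_{L'}\big(C_L\oplus yD_L(M)\big)$. Then
$$\rho(L',N)\ge\min\Big(\frac{\gamma(L)}{4d},\ \frac32\rho(L,M)\Big),\qquad\text{where }\rho(L,L):=\infty.$$

*Proof.* (a) Note that $\Phi(L')\le\Phi(L)\le N$, so $\rho(L',N)$ is defined. We have $D_L(N)\subseteq D_{L'}(N)$, densities agree, and $L'\setminus N\subseteq L\setminus N$. So a measure that is optimal for $(L,N)$ competes for $(L',N)$ with at least the same value.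

(b) *$N$ is admissible.* By Lemma 2(d) and Lemma 1, $N$ is normal in $G$, $\Phi(L')\le N\le\Phi(L)$, and $D_{L'}(N)=C_L\oplus yD_L(M)$. Since $L$ has rank $\ge2$, $[L:\Phi(L)]\ge4$, so $\Phi(L)\ne L'$ and $N<L'$.

*The measure.* Let $\mu_1$ have mass $\frac1{4d}$ at each $1_e\in C_L$, $e$ an edge of $X_L$. There are $d[G:L]$ edges, each of density $1/[G:L]$, so $|\mu_1|=\frac14$. If $M\ne L$, let $\nu$ on $D_L(M)\setminus\{0\}$ attain $\rho(L,M)$, and let $\mu_2$ be $\frac32$ times the image of $\nu$ under the injection $c\mapsto yc$; if $M=L$, let $\mu_2=0$. By Lemma 2(f), $|\mu_2|\le\frac32\cdot\frac12=\frac34$. So $\mu=\mu_1+\mu_2$ lives on $D_{L'}(N)\setminus\{0\}$ and $|\mu|\le1$. Let $z\in L'\setminus N$.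

*Case $z\notin\Phi(L)$.* Then $z\in L\setminus\Phi(L)$, and by Lemma 3(ii) at least $\gamma(L)$ of the $1_e$ detect $z$, so $\mu_1$ gives mass $\ge\gamma(L)/4d$.

*Case $z\in\Phi(L)\setminus N$.* Take $\bar z\in L$ from Lemma 2(e). As $z\notin N$, some $c_0+yc$ with $c_0\in C_L$, $c\in D_L(M)$ detects $z$. Since $z\in\Phi(L)$, $\chi_{c_0}(z)=0$, so $\chi_c(\bar z)=\chi_{yc}(z)=1$. But $\chi_c$ vanishes on $M$, so $\bar z\in L\setminus M$. In particular this case cannot occur if $M=L$. Otherwise
$$\mu_2\{c':\chi_{c'}(z)=1\}=\tfrac32\,\nu\{c:\chi_{yc}(z)=1\}=\tfrac32\,\nu\{c:\chi_c(\bar z)=1\}\ge\tfrac32\rho(L,M).\qquad\square$$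

## 6. A chain that feeds on itself

**Step 1: construction.** We want a chain in which every group far down arises from an earlier one by the doubling in Lemma 4(b). Put $n_0=d$ and $n_{k+1}=2n_k-k$. By induction $n_k\ge k+2$ (as $2n_k-k\ge k+4$), so $n_{k+1}-n_k=n_k-k\ge2$ and $(n_k)$ is strictly increasing. For $d=2$ it begins $2,4,7,12$. We construct $L_0>L_1>\cdots$, normal in $G$ with successive indices $2$, such that
$$L_{n_k}=\Phi(L_k)\qquad\text{for all }k\ge0.\tag{6}$$

*Start.* $L_0=G$, and $L_0>\cdots>L_d=\Phi(G)$ corresponds to a full flag in $G/\Phi(G)\cong\mathbb F_2^d$. These groups are normal because they contain $[G,G]$.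

*Induction.* Suppose $L_0,\dots,L_{n_k}$ are given, with $L_{n_j}=\Phi(L_j)$ for $j\le k$. For $k\le m\le n_k$ put $D^k_m=D_{L_k}(L_m)$. By Lemma 1,
$$\delta A_{L_k}=D^k_k\subset D^k_{k+1}\subset\cdots\subset D^k_{n_k}=C_{L_k}$$
are $G$-invariant with one-dimensional steps. Since $n_k\ge k+2$, the group $L_{k+1}$ is already given. Apply Section 2 to $L=L_k$, $L'=L_{k+1}$, with $y=y_k$, and define
$$L_{n_k+m-k}:=K_{L_{k+1}}\big(C_{L_k}\oplus y_kD^k_m\big)\qquad(k\le m\le n_k).\tag{7}$$
By Lemma 2(d) and Lemma 1 these groups are normal in $G$ with successive indices $2$. For $m=k$, Lemma 2(d) says the group is $\Phi(L_k)=L_{n_k}$, which agrees with what was given. For $m=n_k$ the group is $\Phi(L_{k+1})$ and its index in the chain is $2n_k-k=n_{k+1}$, which is (6) for $k+1$. In Example 2 this gives, for $d=2$, $L_2=\Phi(G)$, $L_3=K_{L_1}(E_1)$, $L_4=\Phi(L_1)$.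

**Step 2: trivial intersection.** By (6) every $\Phi^j(G)$ occurs in the chain: $\Phi^0(G)=L_0$, and if $\Phi^j(G)=L_k$ then $\Phi^{j+1}(G)=L_{n_k}$. By Lemma 3(iv) and $\gamma(G)=1$, $\gamma(\Phi^j(G))\ge2^j$. So $\bigcap_nL_n=\{e\}$, and $\gamma_k:=\gamma(L_k)$ is nondecreasing with $\gamma_k\to\infty$.

**Step 3: the price function of the chain tends to infinity.** For $k<n\le n_k$ we have $\Phi(L_k)\le L_n<L_k$, so $\rho(k,n):=\rho(L_k,L_n)$ is defined; put $\rho(k,k)=\infty$. Lemma 4 becomes:

* (a) $\rho(k+1,n)\ge\rho(k,n)$ if $k+1<n\le n_k$;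
* (b) $\rho(k+1,n)\ge\min\big(\frac{\gamma_k}{4d},\frac32\rho(k,m)\big)$ if $n_k\le n\le n_{k+1}$ and $m=n-n_k+k$.

For $n\ge n_0$ let $\kappa(n)=k$ be defined by $n_k\le n<n_{k+1}$, and put $R(n)=\rho(\kappa(n)+1,n)$. This makes sense because $k+1<k+2\le n_k\le n<n_{k+1}$. Clearly $\kappa(n)\to\infty$.

**Lemma 5.** $R(n)\to\infty$.

*Proof.* Let $k=\kappa(n)\ge d=n_0$ and $m=n-n_k+k$. From $n_k\le n<2n_k-k$ we get $k\le m<n_k$, and $m<n$. If $m=k$, (b) gives $R(n)\ge\gamma_k/4d$. Let $m>k$ and $j=\kappa(m)$, which is defined since $m\ge k\ge n_0$. As $m<n_k$, we have $j<k$. Apply (a) successively to $\rho(i,m)$ for $i=j+1,\dots,k-1$; this is allowed because $i+1\le k<m<n_{j+1}\le n_i$. The result is $\rho(k,m)\ge\rho(j+1,m)=R(m)$. With (b), for all $n$ with $\kappa(n)\ge d$,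
$$R(n)\ge\min\Big(\frac{\gamma_{\kappa(n)}}{4d},\ \frac32R(m)\Big)\quad\text{with } \kappa(n)\le m<n,\tag{8}$$
where the second term is omitted if $m=\kappa(n)$. Let $r=\liminf R(n)$. By (5), $r\ge\frac1{2d}>0$. Suppose $r<\infty$. As $n\to\infty$ we have $\gamma_{\kappa(n)}\to\infty$ and $m\ge\kappa(n)\to\infty$, so (8) gives $r\ge\frac32r$, which is false for $0<r<\infty$. So $r=\infty$. $\square$

To see the recursion run, take $d=2$ and $n=13$: then $\kappa(n)=3$, $m=13-12+3=4$, $\kappa(4)=1$, and $R(13)=\rho(4,13)\ge\min(\frac{\gamma_3}8,\frac32\rho(3,4))$ with $\rho(3,4)\ge\rho(2,4)=R(4)$.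

## 7. Squared distances from parity functions

**Step 1: the maps.** We turn each usable cochain into a map to a Hilbert space. Fix $n\ge n_0$ and $k=\kappa(n)$. Then
$$L_n\subseteq L_{n_k}=\Phi(L_k)\subseteq L_{k+1}.$$
If $L_n\subseteq L$, $c\in C_L$ and $\chi_c$ vanishes on $L_n$, then by (2) $w_c$ is a function on $G/L_n$. Let $W_c(g)\in\ell^2(G/L_n)$ (uniform probability measure) be $W_c(g)(x)=w_c(xg)\in\{0,1\}\subset\mathbb R$. Replacing $x$ by $xg^{-1}$,
$$\|W_c(g)-W_c(h)\|^2=\psi_c(g^{-1}h),\qquad\psi_c(g)=P_x\big(w_c(xg)\ne w_c(x)\big).$$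
Each $\psi_c$ is a function on $G/L_n$. It is symmetric (replace $x$ by $xg$) and subadditive, and $\psi_c(s)=P_x(c_s(x)=1)$.

Let $\mu$ on $D_{L_{k+1}}(L_n)\setminus\{0\}$ attain $R(n)=\rho(k+1,n)$, and set
$$\psi'=\sum_{e}\psi_{1_e}\ \ (e\text{ an edge of }X_{L_k}),\qquad\psi''=\sum_c\mu(c)\psi_c,\qquad\Psi_n=\psi'+\psi''.$$
The $1_e\in C_{L_k}$ are usable because $L_n\subseteq\Phi(L_k)$. Let $F_n$ be the direct sum of the maps $W_{1_e}$ and $\sqrt{\mu(c)}\,W_c$; then $\|F_n(g)-F_n(h)\|^2=\Psi_n(g^{-1}h)$.

**Step 2: upper bound.** By (4), $\psi'(g)=E_x|T_x(g)|$, so $\psi'(s)=1$ for $s\in S$. Also $\psi''(s)=\sum_c\mu(c)P_x(c_s(x)=1)\le|\mu|\le1$. By symmetry and subadditivity $\psi'(g)\le|g|$ and $\psi''(g)\le|g|$. Since $\Psi_n$ is a function on $G/L_n$, $\Psi_n(g)\le2|g|_{L_n}$.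

**Step 3: lower bound.** Two inputs. By Lemma 3(iii), $\psi'(g)\ge\min(\gamma_k,|g|_{\Phi(L_k)})$. And for $z\in L_{k+1}\setminus L_n$, (2) gives $w_c(xz)+w_c(x)=\chi_c(xzx^{-1})$, so
$$\psi''(z)=E_x\,\mu\{c:\chi_c(xzx^{-1})=1\}\ge R(n),$$
because $xzx^{-1}\in L_{k+1}\setminus L_n$ by normality. Now let $g\in G$, $t=|g|_{\Phi(L_k)}$, and write $g=hz$ with $|h|=t$, $z\in\Phi(L_k)\subseteq L_{k+1}$.

* If $z\in L_n$, then $|g|_{L_n}\le t$, and $|g|_{L_n}\ge|g|_{\Phi(L_k)}=t$. So $\Psi_n(g)\ge\psi'(g)\ge\min(\gamma_k,|g|_{L_n})$.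
* If $z\notin L_n$ and $t\ge\gamma_k$, then $\Psi_n(g)\ge\psi'(g)\ge\gamma_k$.
* If $z\notin L_n$ and $t<\gamma_k$, then $\psi'(g)\ge t$. From $z=h^{-1}g$ we get $\psi''(z)\le\psi''(h)+\psi''(g)$, so $\psi''(g)\ge R(n)-\psi''(h)\ge R(n)-t$. Together $\Psi_n(g)\ge R(n)$.

With $b_n=\min(\gamma_{\kappa(n)},R(n))$ we have shown
$$\min(|g|_{L_n},b_n)\le\Psi_n(g)\le2|g|_{L_n},\qquad b_n\to\infty,\tag{9}$$
the limit by Step 2 of Section 6 and Lemma 5. This is (3), for all $n\ge n_0$.

**Step 4: from the components to the box space.** Translate so that $F_n(e)=0$; for the finitely many $n<n_0$ let $F_n=0$. On $\square_{(L_n)}G$ define $F(x)=F_n(x)\oplus n\,\epsilon_n$ for $x\in G/L_n$, in the orthogonal sum of all the target spaces and an $\ell^2$ with orthonormal basis $(\epsilon_n)$.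

Let $d(x,y)\le r$. If $x,y$ are in one component with $n\ge n_0$, then $\|F(x)-F(y)\|^2\le2r$. The other pairs lie in the finitely many components with $n<n_0$, or in one of the finitely many pairs of distinct components at distance $\le r$. All components are finite, so $\|F(x)-F(y)\|$ is bounded in terms of $r$.

Let $\|F(x)-F(y)\|\le r$. If $x,y$ are in distinct components $n\ne m$, then $n^2+m^2\le r^2$, which leaves finitely many finite components. If they are in the same component, then $d(x,y)\le r^2$, or $b_n\le r^2$, or $n<n_0$; since $b_n\to\infty$, the last two again leave finitely many finite components. So $d(x,y)$ is bounded in terms of $r$, and $F$ is a coarse embedding.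

## 8. Property A would make the free group amenable

By Guentner's theorem (Section 3) and the nonamenability of free groups of rank $\ge2$, $\square_{(L_n)}G$ does not have property A. This finishes Theorem A. Here is the direction that is used, for any finitely generated $G$ and any box space $\square_{(N_n)}G$.

**Step 1: from sets to vectors.** For bounded geometry spaces property A gives (Higson–Roe), for each $\varepsilon>0$, a radius $r$ and unit vectors $0\le\xi_x\in\ell^1$ supported in $B(x,r)$ with $\|\xi_x-\xi_y\|_1\le\varepsilon$ when $d(x,y)\le1$. From the sets $A_x$, chosen for $r_0=1$ and $\varepsilon/2$, this can be seen as follows. Let $a_x(z)=|A_x\cap(\{z\}\times\mathbb N)|$ and $\xi_x=a_x/|A_x|$. Then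
$$\|\xi_x-\xi_y\|_1\le\frac{\|a_x-a_y\|_1}{|A_x|}+\|a_y\|_1\Big|\frac1{|A_x|}-\frac1{|A_y|}\Big|\le\frac{2|A_x\triangle A_y|}{|A_x|}\le\varepsilon .$$

**Step 2: average over a component.** Choose $n$ so large that $G/N_n$ is at distance $>r$ from the other components and $N_n$ has no nontrivial element of length $\le2r+2$. For $h\in G/N_n$ put $f(h)=E_g\,\xi_g(gh)$, with $g$ uniform in $G/N_n$. Then $f\ge0$ and $\|f\|_1=1$. If $\xi_g(gh)\ne0$ then $d(g,gh)=|h|_{N_n}\le r$, so $f$ is supported in the $r$-ball. Replacing $g$ by $gs$, $f(s^{-1}h)=E_g\,\xi_{gs}(gh)$, so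
$$\|f(s^{-1}\,\cdot)-f\|_1\le E_g\|\xi_{gs}-\xi_g\|_1\le\varepsilon\qquad(s\in S).$$

**Step 3: lift to $G$.** The map $G\to G/N_n$ is injective on the ball of radius $r+1$. Put $\tilde f(h)=f(hN_n)$ if $|h|\le r$, and $\tilde f(h)=0$ otherwise. The $r$-balls correspond bijectively, so $\|\tilde f\|_1=1$. Let $|h|\le r+1$. We check that $\tilde f(h)=f(hN_n)$ and $\tilde f(s^{-1}h)=f(s^{-1}hN_n)$.

* If $|h|=r+1$ and $f(hN_n)\ne0$, then $hN_n=h'N_n$ with $|h'|\le r$, so $h=h'$ by injectivity, a contradiction. If $|h|\le r$, the first identity is the definition.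
* If $f(s^{-1}hN_n)\ne0$, then $s^{-1}hN_n=h'N_n$ with $|h'|\le r$. Now $sh'$ and $h$ both have length $\le r+1$ and the same image, so $s^{-1}h=h'$ has length $\le r$, and the second identity holds. If $f(s^{-1}hN_n)=0$, both sides are $0$.

Since $\tilde f(s^{-1}\,\cdot)-\tilde f$ is supported in the ball of radius $r+1$, on which the quotient map is injective, $\|\tilde f(s^{-1}\,\cdot)-\tilde f\|_1\le\varepsilon$. As $\varepsilon$ was arbitrary, Reiter's condition holds and $G$ is amenable. $\blacksquare$

So a slowly growing box space as in the question exists, with all $[N_n:N_{n+1}]=2$.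

## 9. Virtually free groups

**Proof of Theorem B.** If $G$ is virtually cyclic, it is amenable, and all its box spaces have property A by Guentner's theorem. Now let $G$ be finitely generated, virtually free and not virtually cyclic.

**Step 1: the chain.** We pass to a free normal subgroup and intersect conjugates of the chain there. The normal core of a free subgroup of finite index is a free normal subgroup $F\lhd G$ of finite index $q$. It has finite rank, and rank $\ge2$ as $G$ is not virtually cyclic. Let $S_F$ be a basis of $F$ and $T\ni1$ a set of representatives of the cosets $Ft$, so $G=FT=TF$, and use the generating set $S_F\cup(T\setminus\{1\})$ for $G$. Let $(L_n)$, $F_n$, $\Psi_n$, $b_n$ be as in Theorem A and Section 7 for $F$. Put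
$$M_n=\bigcap_{t\in T}tL_nt^{-1},\qquad N_0=G,\quad N_{n+1}=M_n .$$
As $L_n\lhd F$ and $G=TF$, every conjugate of $L_n$ in $G$ is some $tL_nt^{-1}$, so $M_n$ is normal in $G$. It has finite index, $N_1=M_0=F$, and $\bigcap_nN_n=\{e\}$. Moreover $M_{n+1}=\bigcap_t(M_n\cap tL_{n+1}t^{-1})$, and each of these $q$ groups has index $\le2$ in $M_n$, because $M_n\subseteq tL_nt^{-1}$ and $[tL_nt^{-1}:tL_{n+1}t^{-1}]=2$. So $[M_n:M_{n+1}]\le2^q$, and all indices are at most $\max(q,2^q)=2^q$.

**Step 2: reduction to $F/M_n$.** Let $f=s_1\cdots s_l\in F$ be a shortest word in the generators of $G$ and their inverses, and let $t_i\in T$ represent the coset of $s_1\cdots s_i$, $t_0=t_l=1$. Then $f=\prod_i t_{i-1}s_it_i^{-1}$, where each factor is in $F$ and is one of finitely many elements. So $|f|_F\le C|f|_G$ for a constant $C$, and $|f|_G\le|f|_F$ as $S_F$ is among the generators. Since $M_n\subseteq F$, minimizing over $fM_n$ gives $|f|_{G/M_n}\le|f|_{F/M_n}\le C|f|_{G/M_n}$. The map $p:G/M_n\to F/M_n$, $ftM_n\mapsto fM_n$, is well defined because $ftM_n=fM_nt$,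 and it moves points by at most $1$.

Suppose that for large $n$ we have maps on $F/M_n$ whose squared distances lie between $\min(d_F,\beta_n)$ and $C'd_F$, where $d_F$ is the metric of $F/M_n$, $C'$ is independent of $n$ and $\beta_n\to\infty$. Composing with $p$, we get maps on $G/M_n$ with squared distances between $\min(d-2,\beta_n)$ and $C'C(d+2)$, where $d$ is the metric of $G/M_n$. The assembly in Step 4 of Section 7 then gives a coarse embedding of $\square_{(N_n)}G$, with $2r$ replaced by $C'C(r+2)$ and $r^2$ by $r^2+2$ in the bound for $d(x,y)$.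

**Step 3: the maps on $F/M_n$.** All lengths are now in $F$. Let $c\ge1$ bound $|tst^{-1}|$ and $|t^{-1}st|$ for $t\in T$, $s\in S_F$; then conjugation by $t$ or $t^{-1}$ multiplies lengths by at most $c$. Put
$$\Psi'_n(f)=\sum_{t\in T}\Psi_n(t^{-1}ft).$$
This is well defined on $F/M_n$ since $t^{-1}M_nt\subseteq L_n$, and $\Psi_n'(f^{-1}f')$ is the squared distance for the map $f\mapsto\bigoplus_tF_n(t^{-1}ft)$. By (9), $\Psi_n'(f)\le2cq|f|$, hence $\Psi'_n(f)\le2cq|f|_{M_n}$.

Let $j(n)$ be the largest $j$ with $L_n\subseteq\Phi^j(F)$. It exists because $[F:\Phi^j(F)]\to\infty$ while $[F:L_n]<\infty$, and $j(n)\to\infty$ because all $\Phi^j(F)$ occur in the chain. Put $\beta_n=\min\big(b_n,2^{j(n)}/2c\big)\to\infty$.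

**Claim.** $\Psi'_n(f)\ge\min(|f|_{M_n},\beta_n)$.

Suppose $v=\Psi'_n(f)<\beta_n$. For each $t$ we have $\Psi_n(t^{-1}ft)\le v<b_n$, so $|t^{-1}ft|_{L_n}\le v$ by (9). That is, $t^{-1}ft\in h_tL_n$ with $|h_t|\le v$. With $k_t=th_tt^{-1}$ this says $f\in k_t\cdot tL_nt^{-1}$, and $|k_t|\le cv$. The group $\Phi^{j(n)}(F)$ is characteristic in $F$, hence normal in $G$, so it contains every $tL_nt^{-1}$. As $k_1$ and $k_t$ both lie in $f\,\Phi^{j(n)}(F)$, we get $k_1^{-1}k_t\in\Phi^{j(n)}(F)$, of length $\le2cv<2^{j(n)}\le\gamma(\Phi^{j(n)}(F))$. So $k_t=k_1=h_1$ for all $t$. Hence $f\in h_1\bigcap_ttL_nt^{-1}=h_1M_n$ and $|f|_{M_n}\le|h_1|\le v$, which proves the claim.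

So $\square_{(N_n)}G$ coarsely embeds into Hilbert space. It lacks property A by Guentner's theorem, since $G\supseteq F$ is nonamenable. $\blacksquare$

## 10. Bounded indices force nilpotent quotients

**Proof of Proposition C.** *Step 1: one subgroup that centralizes all factors.* $G$ acts by conjugation on $N_n/N_{n+1}$, a group of order $\le B$, so the kernel $C_n$ of this action is normal of index $\le B!$ in $G$. A finitely generated group has only finitely many subgroups of index $\le B!$. So $G_0=\bigcap_nC_n$ is an intersection of finitely many finite-index normal subgroups; it is normal of finite index.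

*Step 2: a central series.* By definition of $C_n$, and since $G_0$ is a group, $[G_0,G_0\cap N_n]\subseteq G_0\cap N_{n+1}$ for all $n$. So the images of $G_0\cap N_j$, $0\le j\le n$, form a central series of $G_0/(G_0\cap N_n)$, which is therefore nilpotent. Its factors $(G_0\cap N_j)/(G_0\cap N_{j+1})$ embed in $N_j/N_{j+1}$, of order $\le B$, so only primes $\le B$ divide the order of $G_0/(G_0\cap N_n)$. $\blacksquare$
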